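# Unique tensor factorization of local split algebras

## 1. Two ways to factor $k[x,y]/(x^2,y^2)$

Let $k$ be a field and let
$$E=k[x,y]/(x^2,y^2),$$
a commutative algebra with basis $1,x,y,xy$. It is visibly a tensor product $E=k[x]/(x^2)\otimes k[y]/(y^2)$ over $k$. Let us look for all other ways to write it as $k[u]\otimes k[v]$ with $u,v\in E$ of square zero.

An element $u=ax+by+cxy$ has
$$u^2=2ab\,xy .$$

Suppose first that the characteristic is not $2$. Then $u^2=0$ forces $a=0$ or $b=0$. Modulo $xy$, the square-zero elements without constant term lie on the two lines $kx$ and $ky$. These lines are canonical: nothing was chosen to find them, and every factorization of the above kind must use them.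

Now let the characteristic be $2$. Then every $u=ax+by+cxy$ satisfies $u^2=0$. Take a second element $v=a'x+b'y+c'xy$. We get
$$uv=(ab'+a'b)\,xy=(ab'-a'b)\,xy .$$
If the linear parts of $u$ and $v$ are linearly independent, then $ab'-a'b\neq0$, so $1,u,v,uv$ is a basis of $E$ and $E=k[u]\otimes k[v]$. For example, $E=k[x+y]\otimes k[y]$. Any two independent lines in the plane $kx+ky$ come from a factorization, so the lines are not canonical at all.

In both cases the factors are, *up to isomorphism*, two copies of $k[z]/(z^2)$. In characteristic $2$, however, this cannot be because the factors sit in $E$ at determined places. So the question arises: when an algebra like $E$ is written as a tensor product of algebras that cannot be factored further, are the factors determined up to isomorphism and order, even though their position in $E$ is not?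

Throughout, $k$ is a field, $\otimes=\otimes_k$, algebras are associative unital $k$-algebras that need not be commutative, and homomorphisms are unital $k$-algebra homomorphisms. Up to and including Section 7, all algebras are finite-dimensional.

**Definition.** An algebra $A$ is *local split* if $A/\operatorname{rad}(A)\cong k$, where $\operatorname{rad}(A)$ is the Jacobson radical.

Examples are $k$, $k[x]/(x^n)$ for $n\geq1$, the algebra $E$ above, and the noncommutative algebra $k\langle x,y\rangle/(\text{all words of length }3)$. In each case the generators generate a nilpotent ideal with quotient $k$. A field extension $F\supsetneq k$ of finite degree is local but not split, since $F/\operatorname{rad}F=F$. The algebra $k\times k$ is not local.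

**Definition.** A local split algebra is *trivial* if it is isomorphic to $k$. It is *indecomposable* if it is not trivial and is not isomorphic to a tensor product of two algebras $\not\cong k$.

Section 2 recalls that tensor products of local split algebras are local split, and that the tensor factors of a local split algebra can be taken to be local split. The isomorphism classes of local split algebras form a commutative monoid under $\otimes$, with identity the class of $k$. This monoid is free commutative exactly when every nontrivial local split algebra is a tensor product of indecomposable ones, uniquely up to isomorphism and order. In characteristic zero this unique factorization is known background: it follows from an extended form of a unique factorization result for local algebras due to Horst. The problem, taken from "Unique Tensor Factorization of Loop-Resistant Algebras over a Field of Finite Characteristic", asks whether it holds in every positive characteristic. It does, and the proof ignores the characteristic.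

**Theorem A.** Let $k$ be any field. The commutative monoid of isomorphism classes of finite-dimensional local split $k$-algebras under $\otimes$ is free commutative.

## 2. The functor $T(A)=m_A/m_A^2$

For a local split algebra $A$ write $m_A=\operatorname{rad}A$, which is a nilpotent ideal. Let $\varepsilon_A:A\to A/m_A=k$ be the *augmentation*, and put
$$T(A)=m_A/m_A^2 .$$
For instance $T(k)=0$. For $n\ge2$ the space $T(k[x]/(x^n))$ is one-dimensional, spanned by the class of $x$. For $E$ of Section 1, $T(E)$ is the plane with basis the classes of $x$ and $y$. Every element of $A$ is uniquely $\lambda+x$ with $\lambda\in k$, $x\in m_A$. We shall often use that a nilpotent ideal with quotient $k$ is automatically the radical.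

**Lemma 2.1 (functoriality).** Let $A,B$ be local split.

1. $m_A$ is the set of nilpotent elements of $A$. Every homomorphism $f:A\to B$ satisfies $f(m_A)\subseteq m_B$ and $\varepsilon_Bf=\varepsilon_A$, and induces a linear map $T(f):T(A)\to T(B)$. This makes $T$ a functor, and $T(f)=0$ if $f$ factors through $k$.
2. A subalgebra $S\subseteq A$ is local split with radical $S\cap m_A$. A quotient of $A$ by a proper ideal $I$ is local split, and $I\subseteq m_A$.
3. If $T(A)=0$, then $A=k$.

*Proof.* If $\lambda\ne0$ and $x\in m_A$, then $\lambda+x$ is a unit because $x$ is nilpotent. So elements outside $m_A$ are units and not nilpotent, while elements of $m_A$ are nilpotent. Homomorphisms preserve nilpotency, so $f(m_A)\subseteq m_B$. From $f(\lambda+x)=\lambda+f(x)$ we get $\varepsilon_Bf=\varepsilon_A$. Also $f(m_A^2)\subseteq m_B^2$, so $T(f)$ exists, and functoriality is clear. A map through $k$ induces a map through $T(k)=0$.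

For 2, $S\cap m_A$ is a nilpotent ideal of $S$ with $S/(S\cap m_A)=k$. A proper ideal $I$ contains no unit, so $I\subseteq m_A$, and $m_A/I$ is a nilpotent ideal of $A/I$ with quotient $k$. For 3, $m_A=m_A^2$ and nilpotency give $m_A=0$. $\square$

**Lemma 2.2 (generation).** If $S\subseteq A$ is a subalgebra with $(S\cap m_A)+m_A^2=m_A$, then $S=A$. Consequently a homomorphism $f$ with $T(f)$ surjective is surjective, and an endomorphism $f$ of $A$ with $T(f)$ bijective is an automorphism.

*Proof.* Put $s=S\cap m_A$. We show $m_A=s+m_A^n$ for all $n\ge2$ by induction, the case $n=2$ being the hypothesis. Expand $m_A^n=(s+m_A^2)^n$: a product of $n$ factors, each from $s$ or from $m_A^2$, lies in $s^n\subseteq s$ if all factors come from $s$, and in $m_A^{n+1}$ otherwise. So $m_A^n\subseteq s+m_A^{n+1}$, and $m_A=s+m_A^n= s+m_A^{n+1}$. Since $m_A$ is nilpotent, $m_A=s$ and $S=k+s=A$.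

Let $f:A\to B$ have $T(f)$ surjective. The subalgebra $S=f(A)$ of $B$ contains $f(m_A)\subseteq S\cap m_B$, and $f(m_A)+m_B^2=m_B$. So $S=B$. A surjective linear endomorphism of a finite-dimensional space is bijective, which gives the last claim. $\square$

**Lemma 2.3 (tensor products).** Let $A,B$ be local split and $E=A\otimes B$. Then $E$ is local split with $m_E=m_A\otimes B+A\otimes m_B$. Let
$$\iota_A:A\to E,\quad \iota_B:B\to E,\quad \pi_A=\mathrm{id}\otimes\varepsilon_B:E\to A,\quad \pi_B=\varepsilon_A\otimes\mathrm{id}:E\to B$$
be the inclusions and the augmentation projections. Then $\pi_A\iota_A=\mathrm{id}$, $\pi_B\iota_B=\mathrm{id}$, the maps $\pi_A\iota_B$ and $\pi_B\iota_A$ factor through $k$, and $(T(\iota_A),T(\iota_B)):T(A)\oplus T(B)\to T(E)$ and $(T(\pi_A),T(\pi_B)):T(E)\to T(A)\oplus T(B)$ are mutually inverse isomorphisms. In particular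
$$T(\iota_A)T(\pi_A)+T(\iota_B)T(\pi_B)=\mathrm{id}_{T(E)} . \tag{1}$$

*Proof.* The ideal $m_A\otimes B+A\otimes m_B$ is the sum of two nilpotent ideals, hence nilpotent, and it is the kernel of $\varepsilon_A\otimes\varepsilon_B:E\to k$. So it is the radical. The identities among the $\iota$'s and $\pi$'s are immediate; for example $\pi_A\iota_B(b)=\varepsilon_B(b)\cdot1$. Writing $A=k+m_A$ and $B=k+m_B$ gives
$$m_E=m_A\otimes1+1\otimes m_B+m_A\otimes m_B,\qquad m_A\otimes m_B=(m_A\otimes1)(1\otimes m_B)\subseteq m_E^2 .$$
So $(T(\iota_A),T(\iota_B))$ is surjective. By the identities above and $T(k)=0$, it has left inverse $(T(\pi_A),T(\pi_B))$. A surjective map with a left inverse is bijective, and that left inverse is its inverse. $\square$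

If $E\cong A\otimes B$ is local split, then $A$ and $B$ embed as subalgebras, so they are local split by Lemma 2.1. Thus it does not matter whether "indecomposable" allows arbitrary factors or only local split ones.

**Small cases by hand.** If $\dim T(A)=1$, choose $x\in m_A$ whose class spans $T(A)$. Lemma 2.2 gives $A=k[x]$ with $x$ nilpotent, so $A\cong k[x]/(x^n)$ with $n\ge2$. Such an $A$ is indecomposable, because $\dim T$ is additive under $\otimes$ and a factor with $T=0$ is trivial.

If $\dim T(E)=2$, then either $E$ is indecomposable or $E\cong k[x]/(x^a)\otimes k[y]/(y^b)$ with $a,b\ge2$. In the second case $\dim E=ab$. The least $n$ with $m_E^n=0$ is $a+b-1$, because $x^{a-1}y^{b-1}\ne0$, while $i+j\ge a+b-1$ forces $i\ge a$ or $j\ge b$. So $ab$ and $a+b$ are determined by $E$, hence so is the multiset $\{a,b\}$. Uniqueness holds here, in every characteristic, because two numbers happen to suffice.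

With more generators, numerical invariants do not suffice to recognize the factors. Already when the characteristic is not $2$, the commutative algebra $k[x,y]/(x^2,y^2)$ and the exterior algebra on $x,y$ have equal dimensions of all $m^n/m^{n+1}$ (namely $1,2,1$), but the second is not commutative. We need a structural argument.

## 3. Where the Krull–Schmidt argument stops

Recall how one proves uniqueness of direct sum decompositions of modules of finite length. Let $M$ be an indecomposable direct summand of $\bigoplus_j M_j'$, with inclusion $i$ and projection $p$. Let $\iota_j,\pi_j$ be the canonical maps of the summands. Then $\mathrm{id}_M=\sum_j p\,\iota_j\pi_j\,i$. Fitting's lemma says that an endomorphism of an indecomposable module of finite length is bijective or nilpotent, from which one deduces that some $p\,\iota_j\pi_j\,i$ is an automorphism. So $M$ is isomorphic to a summand of some $M_j'$.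

Let us imitate this. Let $A$ be an indecomposable algebra, with homomorphisms $i:A\to P\otimes Q$ and $p:P\otimes Q\to A$ such that $pi=\mathrm{id}_A$. We form the endomorphisms
$$\varphi=p\,\iota_P\pi_P\,i,\qquad \psi=p\,\iota_Q\pi_Q\,i$$
of the algebra $A$.

The first difficulty is mild. The sum of two algebra homomorphisms is not an algebra homomorphism, so $\varphi+\psi=\mathrm{id}$ makes no sense as a statement about homomorphisms and need not hold. After applying $T$ it does hold: formula (1) gives
$$T(\varphi)+T(\psi)=T(p)\bigl(T(\iota_P)T(\pi_P)+T(\iota_Q)T(\pi_Q)\bigr)T(i)=T(p)T(i)=\mathrm{id}_{T(A)} . \tag{2}$$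
By Lemma 2.2 it would therefore be enough to know that $T(\varphi)$ is bijective or nilpotent.

Here the imitation stops. **For a general endomorphism of an indecomposable algebra this is false.** Take
$$R=k[x,y]/(x^2,xy,y^2),\qquad \varphi(x)=x,\quad\varphi(y)=0 .$$
Since $\dim R=3$ is prime, $R$ is indecomposable. The endomorphism $\varphi$ is idempotent, and $T(\varphi)$ has eigenvalues $1$ and $0$. The natural first factor is the image $A_1=\operatorname{im}\varphi=k[x]/(x^2)$. The natural candidate for the second factor is what remains after killing $x$, namely $K=R/xR\cong k[y]/(y^2)$. Then $T(R)\cong T(A_1)\oplus T(K)$ as it should be, but $\dim(A_1\otimes K)=4>3=\dim R$. The relation $xy=0$ makes $R$ too small.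

For noncommutative algebras even the candidate $K$ can fail to exist. In $A=k\langle x,y\rangle/(\text{all words of length }3)$, with $\varphi(x)=x$, $\varphi(y)=0$ and $A_1=\operatorname{im}\varphi$, the space $m_{A_1}A$ is spanned by $x,x^2,xy$. It does not contain $yx$, so it is not a two-sided ideal.

What gets us past this point is that our $\varphi$ is not an arbitrary endomorphism. It comes with two pieces of additional information.

- Its image lies in $p\iota_P(P)$, and this commutes elementwise with $p\iota_Q(Q)$, which contains the image of $\psi$. By (2), $\psi$ moves in exactly the directions that $\varphi$ misses. This will make $m_{A_1}A$ a two-sided ideal.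
- The map $i$ goes from $A$ *into* a tensor product. From $i$ we can build a homomorphism $A\to A_1\otimes K$, and Lemma 2.2 will show that it is surjective. This will prevent $A$ from being too small.

## 4. Splitting a retract of $P\otimes Q$

We recall the Fitting decomposition of a linear endomorphism $\alpha$ of a finite-dimensional space $V$. For large $N$ the spaces $V_1=\operatorname{im}\alpha^N$ and $V_0=\ker\alpha^N$ no longer depend on $N$. Then $V=V_1\oplus V_0$, both summands are $\alpha$-stable, $\alpha$ is bijective on $V_1$ and nilpotent on $V_0$.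

**Lemma 4.1 (splitting lemma).** Let $A,P,Q$ be local split, and let $i:A\to P\otimes Q$ and $p:P\otimes Q\to A$ be homomorphisms with $p\,i=\mathrm{id}_A$. Put
$$\varphi=p\,\iota_P\pi_P\,i,\qquad \psi=p\,\iota_Q\pi_Q\,i,\qquad \alpha=T(\varphi),$$
and let $T(A)=V_1\oplus V_0$ be the Fitting decomposition of $\alpha$. Then there are local split algebras $A_1,K$ with
$$A\cong A_1\otimes K,\qquad T(A_1)\cong V_1,\qquad T(K)\cong V_0 .$$

*Proof.* By (2), $T(\psi)=1-\alpha$. Since $\alpha$ is nilpotent on $V_0$, the map $1-\alpha$ is bijective on $V_0$.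

**Step 1: the factor $A_1$.** This step produces a subalgebra of $A$ with tangent space $V_1$ and a homomorphism of $A$ onto it. Choose $N\ge1$ so large that $\varphi$ is bijective on $A_1:=\operatorname{im}\varphi^N$ (Fitting for the linear map $\varphi$ on $A$), $V_1=\operatorname{im}\alpha^N$ and $V_0=\ker\alpha^N$. As the image of a homomorphism, $A_1$ is a subalgebra, hence local split with radical $m_1=A_1\cap m_A$. Let $j:A_1\to A$ be the inclusion and $r:A\to A_1$ the corestriction of $\varphi^N$. Then
$$jr=\varphi^N,\qquad rj=\varphi^N|_{A_1}\ \text{ is an automorphism of }A_1 .$$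
From the second relation, $T(j)$ is injective and $T(r)$ is surjective. Hence
$$\operatorname{im}T(j)=\operatorname{im}T(j)T(r)=\operatorname{im}\alpha^N=V_1,\qquad \ker T(r)=\ker T(j)T(r)=\ker\alpha^N=V_0 .$$
So $T(j)$ identifies $T(A_1)$ with $V_1$. In other words, the image of $m_1$ in $T(A)$ is $V_1$.

**Step 2: a commuting complement.** This step shows that $A$ is generated by $A_1$ and a subalgebra commuting with it. Let $C=p\,\iota_P(P)$ and $D=p\,\iota_Q(Q)$. Since $P\otimes1$ and $1\otimes Q$ commute elementwise, so do $C$ and $D$. As $N\ge1$, we have $A_1\subseteq\varphi(A)\subseteq C$, so $A_1$ commutes with $D$. Therefore the span $A_1D$ of all products is a subalgebra, and it contains $A_1$ and $D$. Its intersection with $m_A$ contains $m_1$, with image $V_1$ in $T(A)$. It also contains $\psi(m_A)\subseteq D\cap m_A$, with image $\operatorname{im}(1-\alpha)\supseteq(1-\alpha)V_0=V_0$. So $(A_1D\cap m_A)+m_A^2=m_A$, and Lemma 2.2 gives $A=A_1D$.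

**Step 3: the factor $K$.** This step shows that killing $m_1$ on one side already gives an algebra, with tangent space $V_0$. Let
$$I=m_1A=m_1A_1D=m_1D .$$
It is a right ideal. Because $A_1$ and $D$ commute, $AI=DA_1m_1D= Dm_1D=m_1D=I$ (the products are spans, and $A_1m_1=m_1$, $DD=D$). So $I$ is two-sided, and $I\subseteq m_A$. Let $K=A/I$, a local split algebra, with projection $q:A\to K$. Since $A=k+m_A$, we have $I=m_1+m_1m_A$, whose image in $T(A)$ is the image of $m_1$, namely $V_1$. As $T(K)=m_A/(m_A^2+I)$, the map $T(q)$ is surjective with kernel $V_1$, and $T(K)\cong V_0$.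

**Step 4: $\dim A\le\dim A_1\cdot\dim K$.** This is Nakayama's lemma for a nilpotent ideal. Regard $A$ as a left $A_1$-module; then $A/m_1A=K$. Lift a basis of $K$ to elements $y_1,\dots,y_d\in A$, with $d=\dim K$, and let $Y=\sum_lA_1y_l$. Then $A=Y+m_1A$. Substituting this into itself, $A=Y+m_1Y+m_1^2A=Y+m_1^2A=\cdots=Y+m_1^nA$ for all $n$. As $m_1$ is nilpotent, $A=Y$, so $\dim A\le d\cdot\dim A_1$.

**Step 5: a surjection $A\to A_1\otimes K$.** This step uses $i$ and gives the opposite inequality. Define the homomorphism
$$\mu:\ A\xrightarrow{\ i\ }P\otimes Q\xrightarrow{\ (r\,p\,\iota_P)\otimes(q\,p\,\iota_Q)\ }A_1\otimes K .$$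
For homomorphisms $u:P\to A_1$ and $w:Q\to K$ we have $\pi_{A_1}(u\otimes w)=u\otimes\varepsilon_Kw=u\otimes\varepsilon_Q=u\,\pi_P$, and similarly $\pi_K(u\otimes w)=w\,\pi_Q$. Hence
$$\pi_{A_1}\mu=r\,p\,\iota_P\pi_P\,i=r\varphi,\qquad \pi_K\mu=q\,p\,\iota_Q\pi_Q\,i=q\psi .$$
Under the identification $T(A_1\otimes K)=T(A_1)\oplus T(K)$ of Lemma 2.3,
$$T(\mu)=\bigl(T(r)\,\alpha,\ T(q)(1-\alpha)\bigr). \tag{3}$$
We claim that $T(\mu)$ is injective. Let $v=v_1+v_0$ with $v_1\in V_1$, $v_0\in V_0$ lie in its kernel. From $T(r)\alpha v=0$ and $\ker T(r)=V_0$ we get $\alpha v_1+\alpha v_0\in V_0$. Since $\alpha v_0\in V_0$ and $\alpha v_1\in V_1$, this means $\alpha v_1=0$, so $v_1=0$. Then $T(q)(1-\alpha)v_0=0$ gives $(1-\alpha)v_0\in V_1\cap V_0=0$, so $v_0=0$. The dimensions of $T(A)$ and of $T(A_1)\oplus T(K)$ are both $\dim V_1+\dim V_0$, so $T(\mu)$ is bijective, and $\mu$ is surjective by Lemma 2.2. Together with Step 4, $\mu$ is an isomorphism. $\square$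

For the algebra $R$ of Section 3, the maps $A_1,K$ satisfy Steps 3 and 4 without trouble. What fails is Step 5: no homomorphism can map $R$, of dimension $3$, onto an algebra of dimension $4$. So the endomorphism $\varphi$ of $R$ is never of the form $p\,\iota_P\pi_P\,i$ with $pi=\mathrm{id}$.

## 5. Indecomposable retracts of tensor products

We now obtain the replacement for "bijective or nilpotent", first for two factors and then for several.

**Corollary 5.1.** In Lemma 4.1, if $A$ is indecomposable, then either $\varphi$ is an automorphism, or $T(\varphi)$ is nilpotent and $\psi$ is an automorphism.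

*Proof.* As $A\cong A_1\otimes K$ is indecomposable, $A_1\cong k$ or $K\cong k$. So $V_1=0$ or $V_0=0$. If $V_0=0$, then $T(\varphi)=\alpha$ is bijective, and $\varphi$ is an automorphism by Lemma 2.2. If $V_1=0$, then $\alpha$ is nilpotent, so $T(\psi)=1-\alpha$ is bijective, and $\psi$ is an automorphism by Lemma 2.2. $\square$

**Corollary 5.2.** Let $A$ be indecomposable, $s\ge1$, and $P_1,\dots,P_s$ local split. Let $i:A\to P_1\otimes\cdots\otimes P_s$ and $p:P_1\otimes\cdots\otimes P_s\to A$ be homomorphisms with $p\,i$ an automorphism, and let $\iota_j,\pi_j$ be the canonical inclusions and augmentation projections. Then $p\,\iota_j\pi_j\,i$ is an automorphism for some $j$.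

*Proof.* We use induction on $s$. For $s=1$, $\iota_1=\pi_1=\mathrm{id}$ and there is nothing to prove. Let $s\ge2$, and put $P=P_1$, $Q=P_2\otimes\cdots\otimes P_s$ and $i_0=i\,(p\,i)^{-1}$, so that $p\,i_0=\mathrm{id}_A$. Corollary 5.1 applied to $(i_0,p)$ leaves two cases.

If $p\,\iota_1\pi_1\,i_0$ is an automorphism, then so is $p\,\iota_1\pi_1\,i=(p\,\iota_1\pi_1\,i_0)(p\,i)$, and $j=1$ works.

Otherwise $p\,\iota_Q\pi_Q\,i_0$ is an automorphism, hence so is $(p\,\iota_Q)(\pi_Q\,i)=(p\,\iota_Q\pi_Q\,i_0)(p\,i)$. The induction hypothesis applies to $\pi_Qi:A\to Q$ and $p\,\iota_Q:Q\to A$. The inclusion of $P_j$ into $Q$ followed by $\iota_Q$ is $\iota_j$, and $\pi_Q$ followed by the projection of $Q$ to $P_j$ is $\pi_j$. So $p\,\iota_j\pi_j\,i$ is an automorphism for some $j\ge2$. $\square$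

## 6. Exchanging a factor, and the proof of Theorem A

**Existence.** If $A\not\cong k$ is not indecomposable, write $A\cong B\otimes C$ with both factors nontrivial. Then $\dim B,\dim C\ge2$ and $\dim B\cdot\dim C=\dim A$, so both dimensions are smaller than $\dim A$. Induction on the dimension gives a factorization into indecomposables.

**Uniqueness.** We use induction on $\dim E$. Let
$$E\cong A_1\otimes\cdots\otimes A_r\cong A'_1\otimes\cdots\otimes A'_s$$
with all factors indecomposable. If $\dim E=1$, then $r=s=0$. Let $\dim E>1$, so $r,s\ge1$. We fix both isomorphisms, so that all inclusions and projections become maps to and from the same $E$. Put $A=A_1$ and $B=A_2\otimes\cdots\otimes A_r$ (with $B=k$ if $r=1$), with maps $\iota_A,\pi_A,\iota_B,\pi_B$.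

**Step 1: finding a partner for $A$.** We look for an index $j$ such that going from $A$ to $A'_j$ and back is an automorphism. Apply Corollary 5.2 to $\iota_A:A\to E\cong\bigotimes_jA'_j$ and $\pi_A:E\to A$, which satisfy $\pi_A\iota_A=\mathrm{id}$. For some $j$, writing $A'=A'_j$ and $B'=\bigotimes_{l\ne j}A'_l$, and
$$g=\pi_{A'}\iota_A:A\to A',\qquad f=\pi_A\iota_{A'}:A'\to A,$$
the endomorphism $fg=\pi_A\iota_{A'}\pi_{A'}\iota_A$ is an automorphism of $A$.

**Step 2: $A\cong A'$.** So far $A$ is only a retract of $A'$; this step uses that $A'$ is indecomposable too. Apply Corollary 5.1 to $A'$ in place of $A$, with $P=A$, $Q=B$, $i=\iota_{A'}:A'\to E\cong A\otimes B$ and $p=\pi_{A'}$. The endomorphism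
$$\pi_{A'}\iota_A\pi_A\iota_{A'}=gf$$
is an automorphism of $A'$, or $T(gf)$ is nilpotent. In the second case, for large $n$,
$$T(fg)^{n+1}=T(f)\,T(gf)^n\,T(g)=0,$$
which contradicts that $T(fg)$ is bijective on $T(A)\neq0$. So $fg$ and $gf$ are both automorphisms. Hence $f$ and $g$ are bijective, thus isomorphisms, and $A\cong A'$.

**Step 3: $B\cong B'$.** Knowing $A\cong A'$ and $A\otimes B\cong A'\otimes B'$ does not by itself let us cancel. This step uses that the isomorphism is the particular map $f$. Let
$$h=\pi_{B'}\iota_B:B\to B' .$$
We show that $T(h)$ is injective. Let $b\in T(B)$ with $T(h)b=0$, and put $x=T(\iota_B)b\in T(E)$. Then $T(\pi_{B'})x=0$, so formula (1) for $E\cong A'\otimes B'$ gives $x=T(\iota_{A'})a'$ with $a'=T(\pi_{A'})x$. Also $T(\pi_A)x=T(\pi_A\iota_B)b=0$, because $\pi_A\iota_B$ factors through $k$. Hence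
$$0=T(\pi_A)x=T(\pi_A\iota_{A'})a'=T(f)a' ,$$
and $a'=0$ as $f$ is an isomorphism. So $x=0$. As $T(\iota_B)$ is injective, $b=0$.

By additivity of $\dim T$, $\dim T(B)=\dim T(E)-\dim T(A)=\dim T(E)-\dim T(A')=\dim T(B')$. So $T(h)$ is bijective, and $h$ is surjective by Lemma 2.2. Finally $\dim B=\dim E/\dim A=\dim E/\dim A'=\dim B'$, so $h$ is an isomorphism.

**Step 4: induction.** We have $A_1\cong A'_j$ and $\bigotimes_{i\ge2}A_i\cong\bigotimes_{l\ne j}A'_l$, and the latter algebra has smaller dimension than $E$. By induction its factors agree up to isomorphism and order. $\blacksquare$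

Let us watch Steps 1 to 3 on the example of Section 1 in characteristic $2$: $A=k[x]$, $B=k[y]$, and the second factorization given by $k[u]$ and $k[v]$ with $u=x+y$, $v=y$. Here $x=u+v$, so $\pi_{k[u]}\iota_A$ sends $x\mapsto u$, and $\pi_A\iota_{k[u]}$ sends $u\mapsto x$. Thus $A'=k[u]$ is a partner for $A$. In contrast $\pi_A\iota_{k[v]}$ sends $v=y\mapsto0$, so $k[v]$ is not. With $A'=k[u]$ and $B'=k[v]$, the map $h$ sends $y\mapsto v$.

## 7. Cancellation, roots and refinement

In a free commutative monoid, an element is a finitely supported function from the set of generators to $\mathbb Z_{\ge0}$, and the product is addition of functions. Theorem A therefore yields, for local split algebras $A,B,D$ over any field $k$: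

- $A\otimes D\cong B\otimes D$ implies $A\cong B$, since addition of functions can be cancelled.
- $A^{\otimes n}\cong B^{\otimes n}$ with $n\ge1$ implies $A\cong B$, since $n\beta=n\gamma$ implies $\beta=\gamma$ for such functions.
- Any two tensor factorizations of an algebra have a common refinement up to isomorphism. If $\bigotimes_aX_a\cong\bigotimes_bY_b$, factor all $X_a$ and all $Y_b$ into indecomposables and match the two resulting lists by a bijection. Let $Z_{ab}$ be the product of the indecomposable factors of $X_a$ that are matched with factors of $Y_b$. Then $X_a\cong\bigotimes_bZ_{ab}$ and $Y_b\cong\bigotimes_aZ_{ab}$.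

## 8. Complete algebras

Finite dimension entered through Fitting's lemma, nilpotency of the radical, and counting dimensions. All three have substitutes for power-series-like algebras.

**Definition.** Let $\mathcal L$ be the class of unital $k$-algebras $A$ having a (two-sided) ideal $m=m_A$ such that $A/m=k$, the space $T(A)=m/m^2$ is finite-dimensional, and the canonical map $A\to\varprojlim A/m^n$ is an isomorphism.

For example, $k[[x]]$ with $m=(x)$ belongs to $\mathcal L$, and so does every finite-dimensional local split algebra, where $m^n=0$ for large $n$. For $A\in\mathcal L$ write $A_n=A/m_A^n$. The multiplication map $T(A)^{\otimes l}\to m_A^l/m_A^{l+1}$ is surjective, so each $A_n$ is finite-dimensional. It is local split with radical $m_A/m_A^n$. "Convergence" in $A$ refers to the filtration by the $m_A^n$: a series $\sum_la_l$ with $a_l\in m_A^l$ has a sum $a$, determined by $a-\sum_{l<n}a_l\in m_A^n$ for all $n$. Also $\bigcap_nm_A^n=0$.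

**Definition.** For $A,B\in\mathcal L$ put $M=m_A\otimes B+A\otimes m_B\subseteq A\otimes B$ and $A\hat\otimes B=\varprojlim_n(A\otimes B)/M^n$.

For instance $k[[x]]\hat\otimes k[[y]]=k[[x,y]]$: here $M^n$ is the span of the $(x^a)\otimes(y^b)$ with $a+b=n$, so $(A\otimes B)/M^n=k[x,y]/(x,y)^n$. If $A$ and $B$ are finite-dimensional, then $M$ is nilpotent and $A\hat\otimes B=A\otimes B$.

As before, an algebra in $\mathcal L$ is $\hat\otimes$-indecomposable if it is not $\cong k$ and not isomorphic to $B\hat\otimes C$ with $B,C\in\mathcal L$ both $\not\cong k$.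

**Theorem B.** For every field $k$, every $A\in\mathcal L$ is a $\hat\otimes$-product of finitely many $\hat\otimes$-indecomposable members of $\mathcal L$, and these are unique up to isomorphism and order. (The empty product is $k$.)

### 8.1 Homomorphisms and products in $\mathcal L$

**(a) Homomorphisms respect the filtration.** Let $f:A\to B$ be a homomorphism in $\mathcal L$. If $x\in m_A$ and $\lambda\in k^*$, then $\lambda-x$ is a unit, with inverse $\sum_n\lambda^{-n-1}x^n$. Elements of a proper ideal are not units. If $f(x)$ had augmentation $\lambda\ne0$, then $\lambda-f(x)=f(\lambda-x)$ would be a unit lying in $m_B$, which is impossible. So $f(m_A)\subseteq m_B$, hence $f(m_A^n)\subseteq m_B^n$ and $\varepsilon_Bf=\varepsilon_A$. With $f=\mathrm{id}$ this shows that $m_A$ is determined by $A$. Again $T$ is a functor, and $T(f)=0$ if $f$ factors through $k$.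

**(b) If $T(f)$ is surjective, then $f(m_A^n)=m_B^n$ for all $n\ge0$; in particular $f$ is surjective.** Since $m_B^l/m_B^{l+1}$ is spanned by products of $l$ elements of $T(B)$, each map $m_A^l/m_A^{l+1}\to m_B^l/m_B^{l+1}$ is surjective. Let $b\in m_B^n$. Choose successively $a_l\in m_A^l$ for $l\ge n$ such that $b-f(a_n+\dots+a_l)\in m_B^{l+1}$. Let $a=\sum_{l\ge n}a_l$. Its image in $A/m_A^n$ is zero, so $a\in m_A^n$. As $a-\sum_{n\le l<N}a_l\in m_A^N$, we get $f(a)-b\in m_B^N$ for all $N$, so $f(a)=b$.

**(c) An isomorphism criterion.** Put $H_A(t)=\sum_n\dim(m_A^n/m_A^{n+1})\,t^n\in\mathbb Z[[t]]$. If $f:A\to B$ has $T(f)$ surjective and $H_A=H_B$, then $f$ is an isomorphism. Indeed $A/m_A^n\to B/m_B^n$ is surjective by (b), and both sides have the same finite dimension, so it is bijective for all $n$. Passing to the limit, $f$ is bijective. In particular an endomorphism of $A$ with $T$ bijective is an automorphism.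

**(d) $E=A\hat\otimes B$ belongs to $\mathcal L$, with $E/m_E^n=(A\otimes B)/M^n$ and $H_E=H_AH_B$.** Expanding products gives
$$M^n=\sum_{a+b=n}m_A^a\otimes m_B^b . \tag{4}$$
So $(A\otimes B)/M^n$ is a quotient of $A_n\otimes B_n$ and is finite-dimensional. Let $F_n=\ker(E\to(A\otimes B)/M^n)$ and $m=F_1$. The maps $E\to(A\otimes B)/M^n$ are surjective, $E/m=k$, $F_l/F_{l+1}=M^l/M^{l+1}$, and $E=\varprojlim E/F_n$ by construction. Also $F_aF_b\subseteq F_{a+b}$, because the image of $F_a$ in each $(A\otimes B)/M^N$ with $N\ge a$ is $M^a/M^N$. In particular $m^n\subseteq F_n$.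

For the reverse inclusion, let $x_1,\dots,x_d\in m$ lift a basis of $M/M^2$. The words of length $l$ in the $x_i$ span $F_l/F_{l+1}=M^l/M^{l+1}$. Hence, by successive approximation, every element of $F_n$ is a convergent sum $\sum_{|w|\ge n}c_ww$ over words, with $c_w\in k$. Each $w$ is uniquely $w=uv$ with $|u|=n$. Since left multiplication by $u$ maps $F_l$ into $F_{l+n}$, it is compatible with convergent sums, and our element equals the finite sum $\sum_{|u|=n}u\,y_u$ with $y_u=\sum_vc_{uv}v\in E$. This lies in $m^n$. So $F_n=m^n$. Therefore $E\cong\varprojlim E/m^n$, $T(E)=M/M^2$ is finite-dimensional, $E\in\mathcal L$ with $m_E=m$, and $E/m_E^n=(A\otimes B)/M^n$.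

For $H_E$, fix $n$. Choose subspaces with $m_A^a=W_a\oplus m_A^{a+1}$ and $m_B^b=U_b\oplus m_B^{b+1}$ for $0\le a,b\le n$, and set $W_{n+1}=m_A^{n+1}$, $U_{n+1}=m_B^{n+1}$. Then $A\otimes B=\bigoplus_{0\le a,b\le n+1}W_a\otimes U_b$. By (4), $M^n$ and $M^{n+1}$ are the sums of those $W_a\otimes U_b$ with $a+b\ge n$ and $a+b\ge n+1$, respectively. So $M^n/M^{n+1}\cong\bigoplus_{a+b=n}W_a\otimes U_b$, whose dimension is the coefficient of $t^n$ in $H_AH_B$.

**(e) Canonical maps.** The inclusion $\iota_A$ is $A\to A\otimes B\to E$. The map $\mathrm{id}\otimes\varepsilon_B:A\otimes B\to A$ sends $M^n$ into $m_A^n$, so it induces $\pi_A:E\to\varprojlim A/m_A^n=A$; similarly for $B$. As in Lemma 2.3, $\pi_A\iota_A=\mathrm{id}$, $\pi_B\iota_B=\mathrm{id}$, and $\pi_A\iota_B$, $\pi_B\iota_A$ factor through $k$. Moreover $T(E)=M/M^2$ with $M=m_A\otimes1+1\otimes m_B+m_A\otimes m_B$ and $m_A\otimes m_B\subseteq M^2$. So (1) holds and $\dim T$ is additive. Homomorphisms $f:A\to A'$ and $g:B\to B'$ induce $f\hat\otimes g$, because $f\otimes g$ maps $M^n$ into the $n$-th power of the corresponding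 ideal. The images of $\iota_A$ and $\iota_B$ commute elementwise. From $\pi_{A'}(f\hat\otimes g)=f\pi_A$ and $\pi_{B'}(f\hat\otimes g)=g\pi_B$ (check on $A\otimes B$ modulo $M^n$) we have the same calculus as before.

**(f) Several factors.** The product $\hat\otimes$ is commutative, and $k\hat\otimes A=A$. It is also associative. Let $E=A\hat\otimes B$ and $C\in\mathcal L$. The ideal $\sum_{a+b=n}m_E^a\otimes m_C^b$ contains $m_E^n\otimes C$. Since $E/m_E^n=(A\otimes B)/M^n$ with $m_E^a/m_E^n=M^a/M^n$, the quotient of $E\otimes C$ by this ideal is $(A\otimes B\otimes C)/\sum_{a+b=n}M^a\otimes m_C^b$. The denominator is the $n$-th power of the ideal $m_A\otimes B\otimes C+A\otimes m_B\otimes C+A\otimes B\otimes m_C$. This description is symmetric in the three factors, so $(A\hat\otimes B)\hat\otimes C\cong A\hat\otimes(B\hat\otimes C)$, compatibly with the canonical inclusions and projections.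

### 8.2 The splitting lemma in $\mathcal L$

**Lemma 8.1.** Lemma 4.1 holds with $A,P,Q\in\mathcal L$ and $\hat\otimes$ in place of $\otimes$; then $A_1,K\in\mathcal L$.

*Proof.* Let $i:A\to P\hat\otimes Q$ and $p:P\hat\otimes Q\to A$ with $pi=\mathrm{id}_A$. Define $\varphi,\psi,\alpha$ and $T(A)=V_1\oplus V_0$ as before. Again (2) holds, so $T(\psi)=1-\alpha$.

**Step 1: the factor $A_1$.** Since $A$ may be infinite-dimensional, we perform Fitting's decomposition on each $A_n$ and pass to the limit. By (a), $\varphi$ induces an endomorphism $\varphi_n$ of the algebra $A_n$. For large $N\ge1$ (depending on $n$) let $S_n=\operatorname{im}\varphi_n^N$, a subalgebra on which $\varphi_n$ is bijective, and put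
$$e_n=(\varphi_n|_{S_n})^{-N}\varphi_n^N:A_n\to S_n\subseteq A_n .$$
This is an algebra endomorphism of $A_n$. As a linear map it is the projection onto $S_n$ along $\ker\varphi_n^N$, so it is idempotent with image $S_n$ and does not depend on large $N$. The surjection $\rho:A_{n+1}\to A_n$ satisfies $\rho\varphi_{n+1}=\varphi_n\rho$, so for a common large $N$ it maps $S_{n+1}$ into $S_n$ and $\ker\varphi_{n+1}^N$ into $\ker\varphi_n^N$. Hence $\rho e_{n+1}=e_n\rho$. So $e=\varprojlim e_n$ is an idempotent algebra endomorphism of $A$. Put $A_1=e(A)=\ker(1-e)$ and $m_1=A_1\cap m_A$.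

If $x\in A_1\cap m_A^n$, then $x=e(x)\in e(m_A^n)=e(m_A)^n$. For $n=1$ this, with $e(m_A)\subseteq m_A$, gives $m_1=e(m_A)$. For general $n$ it gives
$$m_1^n=A_1\cap m_A^n .$$
We check that $A_1\in\mathcal L$. Clearly $A_1/m_1=k$. The space $m_1/m_1^2=m_1/(A_1\cap m_A^2)$ embeds in $T(A)$, so it is finite-dimensional. And $\bigcap_nm_1^n=0$. Let $x_n\in A_1$ with $x_{n+1}-x_n\in m_1^n$. The sequence converges in $A$ to some $x$ with $x-x_n\in m_A^n$. Then $e(x)-x=e(x-x_n)-(x-x_n)\in m_A^n$ for all $n$, so $e(x)=x$, $x\in A_1$, and $x-x_n\in A_1\cap m_A^n=m_1^n$. So $A_1\cong\varprojlim A_1/m_1^n$.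

Let $j:A_1\to A$ be the inclusion and $r:A\to A_1$ the corestriction of $e$, so $jr=e$. We saw that $T(j)$ is injective. On $A_2=k\oplus T(A)$ we have $\varphi_2=\mathrm{id}_k\oplus\alpha$, so $e_2$ is $\mathrm{id}_k$ plus the projection onto $V_1$ along $V_0$. Thus $T(e)$ is this projection. Hence the image of $m_1=e(m_A)$ in $T(A)$ is $V_1$, $T(A_1)\cong V_1$, and $\ker T(r)=\ker T(e)=V_0$.

**Step 2: a commuting complement.** Let $C=p\,\iota_P(P)$ and $D=p\,\iota_Q(Q)$; these commute elementwise. The image of $A_1$ in $A_n$ is $S_n\subseteq\operatorname{im}\varphi_n$, which lies in the image of $\varphi(A)\subseteq C$. So for $x\in A_1$ and $y\in D$, the image of $xy-yx$ in $A_n$ is zero for every $n$. Hence $xy=yx$, and $A_1$ commutes with $D$.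

We claim that the subalgebra $A_1D$ maps onto $A_n$ for every $n$. This is clear for $n=1$. For $n\ge2$ we have $T(A_n)=T(A)$. The image of $A_1D$ in $A_n$ contains the images of $m_1$ and of $\psi(m_A)\subseteq D\cap m_A$, which cover $V_1$ and $\operatorname{im}(1-\alpha)\supseteq V_0$ in $T(A_n)$. Lemma 2.2 in $A_n$ proves the claim.

**Step 3: the factor $K$.** We must kill a closed ideal. Denote images in $A_n$ by a bar. By Step 2, $A_n=\bar A_1\bar D$, so the image of the right ideal $m_1A$ in $A_n$ is $\bar m_1A_n=\bar m_1\bar A_1\bar D=\bar m_1\bar D$. As in Lemma 4.1, $A_n\bar m_1\bar D=\bar D\bar A_1\bar m_1\bar D=\bar m_1\bar D$, so it is a two-sided ideal of $A_n$. Hence its preimage $m_1A+m_A^n$ is a two-sided ideal of $A$. Put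
$$J=\bigcap_n(m_1A+m_A^n),\qquad K=A/J,\qquad q:A\to K .$$
$J$ is a two-sided ideal in $m_A$. Since $m_1A\subseteq J\subseteq m_1A+m_A^n$, we have $J+m_A^n=m_1A+m_A^n$. Let $m_K=m_A/J$. Then $K/m_K=k$, $m_K^n=(m_A^n+J)/J$, and
$$K_n:=K/m_K^n=A/(m_1A+m_A^n)=A_n/\bar m_1A_n .$$
We check that $K\in\mathcal L$. First, $\bigcap_n(m_A^n+J)=\bigcap_n(m_1A+m_A^n)=J$, so $\bigcap_nm_K^n=0$. Next, a compatible system in $\varprojlim K/m_K^n$ is given by $x_n\in A$ with $x_{n+1}-x_n\in y_n+J$, $y_n\in m_A^n$. Let $x=x_1+\sum_{l\ge1}y_l$. Then $x-x_n\in\sum_{l\ge n}y_l+J\subseteq m_A^n+J$, so $q(x)$ induces the given system. Finally $T(K)=m_A/(m_A^2+J)=m_A/(m_A^2+m_1A)$ is finite-dimensional. Since $m_1A=m_1+m_1m_A$ has image $V_1$ in $T(A)$, the map $T(q)$ is surjective with kernel $V_1$, and $T(K)\cong V_0$.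

**Step 4: $\dim A/m_A^n\le\dim(A_1\hat\otimes K)/m^n$, where $m$ is the ideal of $A_1\hat\otimes K$.** The map $A_n\to K_n$ sends $m_{A_n}^b$ onto $m_{K_n}^b$ for all $b$, as both are images of $m_A^b$. Choose a basis of $K_n$ such that each $m_{K_n}^b$ is spanned by the basis elements it contains. Lift every basis element to an element of $m_{A_n}^b$ with the largest $b<n$ for which it lies in $m_{K_n}^b$. This defines a linear section $\sigma:K_n\to A_n$ with $\sigma(m_{K_n}^b)\subseteq m_{A_n}^b$ for all $b$.

Consider the linear map $A_1\otimes K\to A_n$, $x\otimes y\mapsto x\,\sigma(\bar y)$, where $\bar y$ is the image of $y$ in $K_n$. It is surjective: $A_n=\sigma(K_n)+m_1A_n$, and iterating as in Step 4 of Lemma 4.1 gives $A_n=A_1\sigma(K_n)+m_1^lA_n$ for all $l$, while $m_1^nA_n=0$. It kills $m_1^a\otimes m_K^b$ for $a+b=n$, because then $x\,\sigma(\bar y)\in m_{A_n}^{a+b}=0$. By (4) and (d) it factors through $(A_1\hat\otimes K)/m^n$, which gives the inequality.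

**Step 5: the isomorphism.** Let $\mu=\bigl((r\,p\,\iota_P)\hat\otimes(q\,p\,\iota_Q)\bigr)\,i:A\to A_1\hat\otimes K$. By (e), $\pi_{A_1}\mu=r\varphi$ and $\pi_K\mu=q\psi$, so $T(\mu)$ is given by (3). The linear algebra in Step 5 of Lemma 4.1 used only $\ker T(r)=V_0$, $\ker T(q)=V_1$ and the Fitting decomposition, so $T(\mu)$ is bijective. By (b), $\mu$ is surjective, and so is each induced map $A/m_A^n\to(A_1\hat\otimes K)/m^n$. By Step 4 these maps are bijective. An element of $\ker\mu$ therefore lies in $\bigcap_nm_A^n=0$, so $\mu$ is an isomorphism. $\square$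

### 8.3 Proof of Theorem B

If $T(A)=0$, then $m_A=m_A^2$, so $m_A=m_A^n$ for all $n$ and $m_A=\bigcap_nm_A^n=0$. Thus $A=k$.

**Existence.** If $A\cong B\hat\otimes C$ with both factors nontrivial, then $\dim T(B),\dim T(C)\ge1$ and their sum is $\dim T(A)$, so both are smaller than $\dim T(A)$. Induction on $\dim T(A)$ gives a factorization into finitely many indecomposables.

**Analogues of Corollaries 5.1 and 5.2.** Their proofs use the splitting lemma (now Lemma 8.1), the fact that an endomorphism with $T$ bijective is an automorphism (now (c)), the identity $T(\psi)=1-\alpha$, and the compatibility of canonical maps in products of several factors (now (f)). So both corollaries hold in $\mathcal L$ with the same proofs.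

**Uniqueness.** We use induction on $\dim T(E)$. Let
$$E\cong A_1\hat\otimes\cdots\hat\otimes A_r\cong A_1'\hat\otimes\cdots\hat\otimes A_s'$$
with indecomposable factors. If $\dim T(E)=0$, then $r=s=0$, since every factor has $T\ne0$. Otherwise $r,s\ge1$; put $A=A_1$ and $B=A_2\hat\otimes\cdots\hat\otimes A_r$.

Corollary 5.2 in $\mathcal L$, applied to $\iota_A$ and $\pi_A$, gives an index $j$. With $A'=A'_j$, $B'$ the product of the other $A'_l$, $g=\pi_{A'}\iota_A$ and $f=\pi_A\iota_{A'}$, the endomorphism $fg$ is an automorphism of $A$. Corollary 5.1 in $\mathcal L$, applied to $A'$ with $i=\iota_{A'}$ and $p=\pi_{A'}$, shows that $gf$ is an automorphism or $T(gf)$ is nilpotent. The second is excluded by $T(fg)^{n+1}=T(f)T(gf)^nT(g)$ and $T(A)\ne0$. So $f$ and $g$ are isomorphisms.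

Let $h=\pi_{B'}\iota_B$. If $T(h)b=0$ and $x=T(\iota_B)b$, then $x=T(\iota_{A'})a'$ by (1), and $0=T(\pi_A)x=T(f)a'$. Hence $a'=0$, $x=0$ and $b=0$. So $T(h)$ is injective, and by additivity of $\dim T$ it is bijective. In place of dividing dimensions we divide power series:
$$H_AH_B=H_E=H_{A'}H_{B'},\qquad H_A=H_{A'}\neq0\ \text{ in the domain }\mathbb Z[[t]],$$
so $H_B=H_{B'}$, and $h$ is an isomorphism by (c).

Thus $A_1\cong A'_j$ and $\hat\bigotimes_{i\ge2}A_i\cong\hat\bigotimes_{l\ne j}A_l'$. Since $\dim T(B)<\dim T(E)$, the induction hypothesis shows that the remaining factors agree up to isomorphism and order. $\blacksquare$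

## 9. Purely inseparable extensions: "split" cannot be dropped

For local algebras with $A/\operatorname{rad}A\not\cong k$, both cancellation and unique factorization fail, in every positive characteristic. Let $\ell$ be a prime and $k=\mathbb F_\ell(s,t)$ with $s,t$ algebraically independent. Inside an algebraic closure $\bar k$ put
$$F=k(s^{1/\ell}),\qquad G=k(t^{1/\ell}),\qquad G'=k((st)^{1/\ell}) .$$
The polynomials $X^\ell-s$, $X^\ell-t$, $X^\ell-st$ are irreducible over $k$ by Eisenstein's criterion, at the primes $s$, $t$, $s$ respectively. So each of the three fields has the prime degree $\ell$ over $k$ and is $\otimes$-indecomposable, because dimensions are multiplicative. Let $L=k(s^{1/\ell},t^{1/\ell})$. Since $F=\mathbb F_\ell(s^{1/\ell},t)$, the polynomial $X^\ell-t$ is irreducible over $F$ by Eisenstein at $t$, so $[L:k]=\ell^2$.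

The subfields $F$ and $G$ generate $L$, and so do $F$ and $G'$, as $t^{1/\ell}=(st)^{1/\ell}/s^{1/\ell}$. Hence the multiplication maps $F\otimes G\to L$ and $F\otimes G'\to L$ are surjective. All dimensions are $\ell^2$, so
$$F\otimes G\cong L\cong F\otimes G' .$$

But $G\not\cong G'$. A $k$-isomorphism $G\to G'\subseteq\bar k$ sends $t^{1/\ell}$ to a root of $X^\ell-t=(X-t^{1/\ell})^\ell$, that is, to $t^{1/\ell}$ itself. So it would force $G=G'$. Then $G$ would contain $t^{1/\ell}$ and $(st)^{1/\ell}$, hence also $s^{1/\ell}$. It would follow that $L\subseteq G$ and $[G:k]\ge\ell^2$, a contradiction.
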